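\title{Fusion of two weakly coarse bimodules over a free group factor}

\begin{abstract}
Let $M=L\mathbb F_n$, $n\ge 2$, be a free group factor. Ozawa conjectured that for every nonzero $M$-$M$ bimodule $\mathcal H$ weakly contained in the coarse bimodule $L^2M\otimes L^2M$, the fusion product $\mathcal H\otimes_M\mathcal H\otimes_M\mathcal H$ admits a nonzero bounded bimodular map to $L^2M\otimes L^2M$. We prove this. In fact two factors suffice, the two factors may be different bimodules, and one factor does not suffice. The proof models vectors of the fusion product by products $YX_jZ$ of large matrices, where the $X_j$ are independent Gaussian matrices that stand for free generators of $M$, and ends with a volume count. As a consequence, the tensor product of two nonzero unitary representations of $\mathbb F_n$ that are weakly contained in the regular representation has a nonzero intertwiner to the regular representation.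
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{tracial von Neumann algebra} $(P,\tau)$ has separable predual and a fixed faithful normal tracial state $\tau$. We write $\|x\|_2=\tau(x^*x)^{1/2}$, $L^2P$ for the completion of $P$ in this norm, and $\hat x$ for the image of $x\in P$ in $L^2P$. For tracial $P,Q$, a \emph{$P$-$Q$ bimodule} is a Hilbert space $\mathcal H={}_P\mathcal H_Q$ with commuting normal unital actions of $P$ on the left and of $Q$ on the right, and $\mathrm{Hom}(\mathcal H,\mathcal H')$ is the space of bounded $P$-$Q$ bimodular linear maps. A bimodule is a $*$-representation of the algebraic tensor product $P\odot Q^{\mathrm{op}}$, where $\theta=\sum_s\alpha_s\otimes\beta_s^{\mathrm{op}}$ acts by $\theta\xi=\sum_s\alpha_s\xi\beta_s$. The \emph{coarse bimodule} is $L^2P\otimes L^2Q$ with $\alpha(\xi\otimes\eta)\beta=\alpha\xi\otimes\eta\beta$. The operator norm of $\theta$ on the coarse bimodule is the minimal (spatial) C$^*$-norm $\|\theta\|_{\min}$. We call $\mathcal H$ \emph{weakly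 coarse}, or weakly contained in the coarse bimodule, if its representation of $P\odot Q^{\mathrm{op}}$ is continuous for $\|\cdot\|_{\min}$. It then extends to a $*$-homomorphism of the C$^*$-algebra $P\otimes_{\min}Q^{\mathrm{op}}$, so continuity means $\|\theta\xi\|\le\|\theta\|_{\min}\|\xi\|$. Finally, $\mathcal H\otimes_M\mathcal K$ is the Connes fusion of ${}_P\mathcal H_M$ and ${}_M\mathcal K_Q$; its definition is recalled in Section~\ref{sec:bimodules}.

In the coarse bimodule the two actions are independent: $\langle\alpha(\hat1\otimes\hat1)\beta,\hat1\otimes\hat1\rangle=\tau(\alpha)\tau(\beta)$. A bimodule can resemble it in two ways. By polar decomposition, $\mathrm{Hom}(\mathcal H,L^2P\otimes L^2Q)\neq0$ means that a nonzero sub-bimodule of $\mathcal H$ is isomorphic to a sub-bimodule of the coarse one; when this fails we say that $\mathcal H$ is \emph{disjoint} from the coarse bimodule. Weak coarseness asks only that the functions $(\alpha,\beta)\mapsto\langle\alpha\xi\beta,\xi\rangle$ be pointwise limits of such functions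 for multiples of the coarse bimodule. A weakly coarse bimodule can be disjoint from the coarse one: this happens for $L^2M\otimes_AL^2M$ when $A\subset M$ is diffuse and hyperfinite. In a fusion product, however, one can insert an element $x\in M$ between the two factors, and if $M$ contains elements that are free from everything in sight, one expects $x$ to decouple the left action from the right one. The following conjecture, stated in the problem list \cite{AIM}, predicts that this happens for free group factors.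

\begin{quote}
\textbf{Conjecture (Ozawa).} Let $M=L\mathbb F_n$ with $n\ge2$, and let $\mathcal H$ be a nonzero weakly coarse $M$-$M$ bimodule. Then $\mathrm{Hom}(\mathcal H\otimes_M\mathcal H\otimes_M\mathcal H,\ L^2M\otimes L^2M)\neq0$.
\end{quote}

We prove the conjecture in a stronger form. Let $\mathcal R$ be the hyperfinite II$_1$ factor and $\mathcal R^\omega$ an ultrapower of it; embeddings of tracial algebras are unital and trace preserving.

\begin{theorem}\label{thm:main}
Let $M$ be a II$_1$ factor with a nonzero projection $p$ such that $pMp\cong M_1*L\mathbb F_{200}$, where $M_1$ is tracial and embeds in $\mathcal R^\omega$ ($M_1=\mathbb C$ is allowed). Let $P,Q$ be tracial and embeddable in $\mathcal R^\omega$. If ${}_P\mathcal H_M$ and ${}_M\mathcal K_Q$ are nonzero weakly coarse bimodules, then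
\[
\mathrm{Hom}\big({}_P\mathcal H\otimes_M\mathcal K_Q,\ L^2P\otimes L^2Q\big)\neq0 .
\]
\end{theorem}

\begin{corollary}[Ozawa's conjecture]\label{cor:ozawa}
Let $M=L\mathbb F_n$, $n\ge2$, and let $\mathcal H\neq0$ be a weakly coarse $M$-$M$ bimodule. Then $\mathrm{Hom}(\mathcal H^{\otimes_Mk},L^2M\otimes L^2M)\neq0$ for every $k\ge2$, in particular for $k=3$.
\end{corollary}

\begin{corollary}\label{cor:group}
Let $\pi,\pi'$ be nonzero unitary representations of $\mathbb F_n$ $(2\le n\le\infty)$, both weakly contained in the left regular representation $\lambda$. Then there is a nonzero intertwiner from $\pi\otimes\pi'$ to $\lambda$.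
\end{corollary}

Section~\ref{sec:examples} treats the bimodules $L^2M\otimes_AL^2M$ by hand; they show that $k=1$ fails in Corollary~\ref{cor:ozawa} and that neither weak coarseness hypothesis can be dropped from Theorem~\ref{thm:main}. Section~\ref{sec:counting} explains the strategy and proves the statement about Gaussian matrices to which the theorem reduces. Sections~\ref{sec:vectors}--\ref{sec:matrices} carry out the reduction, and Section~\ref{sec:corollaries} proves the corollaries.

\section{Bounded vectors and fusion}\label{sec:bimodules}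

Inner products are linear in the first variable. Normal positive functionals on a tracial algebra $P$ have the form $\tau(\,\cdot\,a)$ with $a\in L^1(P)_+$, the dual of $L^1(P)$ is $P$, and $\|a\|_1=\sup\{|\tau(a\gamma)|:\|\gamma\|\le1\}$. For a von Neumann subalgebra $D\subset P$, $E_D$ is the trace-preserving conditional expectation, characterized by $\tau(E_D(x)d)=\tau(xd)$ for $d\in D$.

\subsection*{The maps $\Phi_\zeta$ and $\Psi_\zeta$}
A vector $\zeta\in{}_P\mathcal H_Q$ is \emph{right bounded} if $L_\zeta:\hat\beta\mapsto\zeta\beta$ extends to a bounded map $L^2Q\to\mathcal H$, \emph{left bounded} if $R_\zeta:\hat\alpha\mapsto\alpha\zeta$ extends to a bounded map $L^2P\to\mathcal H$, and \emph{bi-bounded} if both hold. In the first case $L_\zeta^*\alpha L_\zeta$ commutes with the right action of $Q$ on $L^2Q$, so it is left multiplication by an element $\Phi_\zeta(\alpha)\in Q$. In the second case, $R_\zeta^*(\,\cdot\,\beta)R_\zeta$ is right multiplication by an element $\Psi_\zeta(\beta)\in P$. Evaluating at $\hat\beta$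 and $\hat 1$, respectively $\hat\alpha$ and $\hat1$, gives
\begin{equation}\label{eq:coef}
\langle\alpha\zeta\beta,\zeta\rangle=\tau(\Phi_\zeta(\alpha)\beta)=\tau(\alpha\Psi_\zeta(\beta)),
\end{equation}
and this identity determines $\Phi_\zeta$ and $\Psi_\zeta$. From the definition, both maps are positive, $\|\Phi_\zeta(\alpha)\|\le\|L_\zeta\|^2\|\alpha\|=\|\Phi_\zeta(1)\|\|\alpha\|$ and $\|\Psi_\zeta(\beta)\|\le\|\Psi_\zeta(1)\|\|\beta\|$. From \eqref{eq:coef}, $\tau(\Phi_\zeta(1))=\tau(\Psi_\zeta(1))=\|\zeta\|^2$, the maps add up under finite direct sums of vectors, and since $\langle\alpha a\zeta b\beta,a\zeta b\rangle=\langle a^*\alpha a\,\zeta\,b\beta b^*,\zeta\rangle$,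
\begin{equation}\label{eq:cov}
\Phi_{a\zeta b}(\alpha)=b^*\Phi_\zeta(a^*\alpha a)b,\qquad\Psi_{a\zeta b}(\beta)=a\Psi_\zeta(b\beta b^*)a^*\qquad(a\in P,\ b\in Q).
\end{equation}

Bi-bounded vectors are dense. Given $\xi$, write $\langle\alpha\xi,\xi\rangle=\tau(\alpha a)$ with $a\in L^1(P)_+$ and let $p_0=1_{[0,C]}(a)$; write $\langle p_0\xi\beta,p_0\xi\rangle=\tau(\beta b)$ with $b\in L^1(Q)_+$ and let $q_0=1_{[0,C']}(b)$. Then $\|\alpha p_0\xi q_0\|^2\le\|\alpha p_0\xi\|^2=\tau(\alpha^*\alpha\,p_0ap_0)\le C\|\alpha\|_2^2$ and $\|p_0\xi q_0\beta\|^2=\tau(\beta\beta^*q_0bq_0)\le C'\|\beta\|_2^2$, and $p_0\xi q_0$ is close to $\xi$ when $C$, and then $C'$, is large.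

A \emph{family} in $P\odot Q$ is a finite tuple $t=(t_k)_{k\le q}$ with $t_k=\sum_iu_{ik}\otimes v_{ik}$, $u_{ik}\in P$, $v_{ik}\in Q$, viewed as a bi-bounded vector of $(L^2P\otimes L^2Q)^{\oplus q}$. Since $\langle\alpha t\beta,t\rangle=\sum_{k,i,i'}\tau(u_{ik}^*\alpha u_{i'k})\tau(v_{ik}^*v_{i'k}\beta)$,
\begin{equation}\label{eq:family}
\Phi_t(\alpha)=\sum_{k,i,i'}\tau(u_{ik}^*\alpha u_{i'k})\,v_{ik}^*v_{i'k},\qquad\Psi_t(\beta)=\sum_{k,i,i'}\tau(v_{i'k}\beta v_{ik}^*)\,u_{i'k}u_{ik}^* .
\end{equation}

\subsection*{Fusion}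
For ${}_P\mathcal H_M$ and ${}_M\mathcal K_Q$, the fusion $\mathcal H\otimes_M\mathcal K$ is the separation and completion of the span of symbols $\xi\otimes\eta$, with $\xi\in\mathcal H$ right bounded and $\eta\in\mathcal K$, for $\langle\xi\otimes\eta,\xi'\otimes\eta'\rangle=\langle L_{\xi'}^*L_\xi\,\eta,\eta'\rangle$, where $L_{\xi'}^*L_\xi\in M$ acts on $\mathcal K$. It is a $P$-$Q$ bimodule with $\alpha(\xi\otimes\eta)\beta=\alpha\xi\otimes\eta\beta$, and $\xi x\otimes\eta=\xi\otimes x\eta$ for $x\in M$. Fusion is associative, distributes over direct sums, and has $L^2M$ as a unit. For $\zeta\in\mathcal H$ right bounded, $\kappa\in\mathcal K$ left bounded and $x\in M$, the identity $L_\zeta^*L_{\alpha\zeta}=\Phi_\zeta(\alpha)$ and \eqref{eq:coef} give the formula on which the paper rests: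
\begin{equation}\label{eq:fusion}
\langle\alpha(\zeta\otimes x\kappa)\beta,\zeta\otimes x\kappa\rangle=\langle x^*\Phi_\zeta(\alpha)x\,\kappa\beta,\kappa\rangle=\tau\big(x^*\Phi_\zeta(\alpha)\,x\,\Psi_\kappa(\beta)\big).
\end{equation}
With $\alpha=\beta=x=1$ we get $\|\zeta\otimes\kappa\|\le\|\zeta\|\,\|R_\kappa\|$, while $\|\zeta\otimes\eta\|\le\|L_\zeta\|\,\|\eta\|$ for all $\eta$ by definition. Hence, if $\mathcal H_0\subset\mathcal H$ and $\mathcal K_0\subset\mathcal K$ are dense subspaces of right bounded and left bounded vectors, the $\xi\otimes\eta$ with $\xi\in\mathcal H_0$, $\eta\in\mathcal K_0$ span a dense subspace of $\mathcal H\otimes_M\mathcal K$.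

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(a)] Direct sums and sub-bimodules of weakly coarse bimodules are weakly coarse. If ${}_P\mathcal H_Q$ is weakly coarse and $e\in P$, $f\in Q$ are nonzero projections, then the $ePe$-$fQf$ bimodule $e\mathcal Hf$ is weakly coarse.
\item[(b)] Let $\zeta\in{}_P\mathcal H_Q$ have $(P\odot Q^{\mathrm{op}})\zeta$ dense in $\mathcal H$. Suppose that there are vectors $\eta_i$ in multiples of the coarse bimodule with $\langle\alpha\eta_i\beta,\eta_i\rangle\to\langle\alpha\zeta\beta,\zeta\rangle$ for all $\alpha\in P$, $\beta\in Q$. Then $\mathcal H$ is weakly coarse.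
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inequality $\|\theta\xi\|\le\|\theta\|_{\min}\|\xi\|$ passes to direct sums and sub-bimodules. For corners, let $\theta\in ePe\odot(fQf)^{\mathrm{op}}$. Its norm on $L^2P\otimes L^2Q$ equals its norm on $eL^2P\otimes L^2Qf$, since it vanishes on the orthogonal complement. The spatial norm does not depend on the choice of faithful representations of the two factors, so this is the minimal norm of $ePe\odot(fQf)^{\mathrm{op}}$.

(b) For $\theta,\theta'\in P\odot Q^{\mathrm{op}}$ we have $\|\theta\theta'\zeta\|^2=\lim\|\theta\theta'\eta_i\|^2\le\|\theta\|_{\min}^2\lim\|\theta'\eta_i\|^2=\|\theta\|_{\min}^2\|\theta'\zeta\|^2$.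
\end{proof}

\section{The basic construction over a hyperfinite subalgebra}\label{sec:examples}

Let $M$ be tracial and let $A\subset M$ be a unital von Neumann subalgebra that is \emph{hyperfinite} (the weak closure of an increasing union of finite-dimensional unital $*$-subalgebras $A_i$) and \emph{diffuse} (without minimal projections, so that for each $n$ it contains projections $e_1,\dots,e_n$ of trace $1/n$ with sum $1$). In $L\mathbb F_n$ one may take for $A\cong L^\infty(\mathbb T)$ the algebra generated by one free generator. Let $\mathcal H_A=L^2M\otimes_AL^2M$ and $\zeta=\hat1\otimes\hat1\in\mathcal H_A$. The vectors $\alpha\zeta\beta=\hat\alpha\otimes\hat\beta$ span a dense subspace, $a\zeta=\zeta a$ for $a\in A$, and $\langle\alpha\zeta\beta,\zeta\rangle=\tau(E_A(\alpha)\beta)$. Thus $\zeta$ is bi-bounded with $\Phi_\zeta=\Psi_\zeta=E_A$.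

For $\theta=\sum_s\alpha_s\otimes\beta_s^{\mathrm{op}}\in P\odot Q^{\mathrm{op}}$ put
\[
\|\theta\|_2=\|\theta(\hat1\otimes\hat1)\|=\Big\|\sum_s\hat\alpha_s\otimes\hat\beta_s\Big\|_{L^2P\otimes L^2Q}.
\]
The next lemma is a first instance of a principle made precise in Lemma~\ref{lem:theta}: a vector is invisible to the coarse bimodule when it is fixed by elements $\theta$ of small $\|\cdot\|_2$-norm.

\begin{lemma}\label{lem:central}
Let $\mathcal J$ be an $M$-$M$ bimodule, $\sigma$ a trace-preserving automorphism of $A$, and $\xi\in\mathcal J$ with $a\xi=\xi\sigma(a)$ for all $a\in A$. Then $T\xi=0$ for every $T\in\mathrm{Hom}(\mathcal J,L^2M\otimes L^2M)$.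
\end{lemma}

\begin{proof}
Take $e_1,\dots,e_n$ as above and let $\theta_n=\sum_ie_i\otimes\sigma(e_i)^{\mathrm{op}}$, a projection with $\|\theta_n\|_2^2=\sum_i\tau(e_i)^2=1/n$. Then $\theta_n\xi=\sum_ie_ie_i\xi=\xi$, so $T\xi=\theta_nT\xi$. On $L^2M\otimes L^2M$, $\theta_n$ commutes with right multiplication on the first factor and left multiplication on the second, so $\|\theta_n(\hat x\otimes\hat w)\|\le\|x\|\|w\|n^{-1/2}$. As $\|\theta_n\|\le1$, we get $\theta_n\to0$ strongly, and $T\xi=0$.
\end{proof}

\begin{proposition}\label{prop:one}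
The bimodule $\mathcal H_A$ is weakly coarse, and $\mathrm{Hom}(\mathcal H_A,L^2M\otimes L^2M)=0$.
\end{proposition}

\begin{proof}
The second claim follows from Lemma~\ref{lem:central} with $\sigma=\mathrm{id}$, because $\zeta$ generates $\mathcal H_A$. For the first, let $D\subset M$ be a finite-dimensional unital $*$-subalgebra with matrix units $e^k_{ab}$ ($k$ indexes the blocks) and $\mu_k=\tau(e^k_{11})$. The elements $\mu_k^{-1/2}e^k_{ab}$ form an orthonormal basis of $L^2D$, so $E_D(\alpha)=\sum_{k,a,b}\mu_k^{-1}\tau(\alpha e^k_{ba})e^k_{ab}$. For the family $t_k=\mu_k^{-1/2}\sum_ae^k_{a1}\otimes e^k_{1a}$, formula \eqref{eq:family} gives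
\[
\Phi_t(\alpha)=\sum_{k,a,b}\mu_k^{-1}\tau(e^k_{1a}\alpha e^k_{b1})\,e^k_{a1}e^k_{1b}=E_D(\alpha).
\]
Taking $D=A_i$, we have $E_{A_i}(\alpha)\to E_A(\alpha)$ in $\|\cdot\|_2$, since $\bigcup_iA_i$ is dense in $L^2A$. So Lemma~\ref{lem:perm}(b) applies to $\zeta$.
\end{proof}

For $M=L\mathbb F_n$ this shows that Corollary~\ref{cor:ozawa} fails for $k=1$. Since $\mathcal H_A\otimes_ML^2M\cong\mathcal H_A\cong L^2M\otimes_M\mathcal H_A$, it also shows that Theorem~\ref{thm:main} fails if either weak coarseness hypothesis is dropped.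

Now consider two copies. The bimodule $\mathcal H_A\otimes_M\mathcal H_A$ is generated by the vectors $\zeta\otimes x\zeta$, $x\in M$, because $\alpha\zeta\beta\otimes\alpha'\zeta\beta'=\alpha(\zeta\otimes\beta\alpha'\zeta)\beta'$, and $\|\zeta\otimes x\zeta\|=\|x\|_2$ by \eqref{eq:fusion}. Everything depends on the position of $x$ relative to $A$. Recall that unital $*$-subalgebras $D_1,D_2,\dots$ of a tracial algebra are \emph{free} if $\tau(w_1\cdots w_l)=0$ whenever each $w_j$ has trace zero and lies in some $D_{i_j}$ with $i_j\ne i_{j+1}$; sets are \emph{$*$-free} if they generate free $*$-algebras.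

\begin{example}[a free element decouples]\label{ex:free}
Let $v\in M$ be a unitary with $\tau(v)=0$ that is $*$-free from $A$; for instance, $A$ is generated by one free generator of $\mathbb F_n$ and $v$ is another one. Write $E_A(\alpha)=\tau(\alpha)+a_0$ and $E_A(\beta)=\tau(\beta)+b_0$. Freeness gives $\tau(v^*a_0vb_0)=0$, so by \eqref{eq:fusion}
\[
\langle\alpha(\zeta\otimes v\zeta)\beta,\zeta\otimes v\zeta\rangle=\tau\big(v^*E_A(\alpha)vE_A(\beta)\big)=\tau(\alpha)\tau(\beta).
\]
Hence $\hat\alpha\otimes\hat\beta\mapsto\alpha(\zeta\otimes v\zeta)\beta$ is a bimodular isometry of the coarse bimodule into $\mathcal H_A\otimes_M\mathcal H_A$, and its adjoint is a nonzero element of $\mathrm{Hom}(\mathcal H_A\otimes_M\mathcal H_A,L^2M\otimes L^2M)$.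
\end{example}

\begin{example}[a normalizing element does not]\label{ex:normal}
Let $u\in M$ be a unitary with $u^*Au=A$, and $\sigma(a)=u^*au$. Then $a(\zeta\otimes u\zeta)=\zeta\otimes au\zeta=\zeta\otimes u\sigma(a)\zeta=(\zeta\otimes u\zeta)\sigma(a)$, so Lemma~\ref{lem:central} applies. If such unitaries generate $M$, their span is $\|\cdot\|_2$-dense in $M$, and $\mathcal H_A\otimes_M\mathcal H_A$ is disjoint from the coarse bimodule. With $A=M=\mathcal R$ this shows that Theorem~\ref{thm:main} needs a hypothesis on $M$; with $M=L\mathbb F_n$, Corollary~\ref{cor:ozawa} says that no such $A$ exists.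
\end{example}

For a general weakly coarse bimodule there is no subalgebra $A$, and no element of $M$ is known in advance to be free from the ranges of $\Phi_\zeta$ and $\Psi_\kappa$, which depend on all the generators of $M$. The proof below does not find a good $x$; it shows that many free elements $x_1,\dots,x_m$ cannot all be bad.

\section{A counting statement for Gaussian matrices}\label{sec:counting}

Let $\mathbb M_N$ and $\mathbb M_{k\times N}$ be the spaces of complex $N\times N$ and $k\times N$ matrices, $\mathrm{Tr}$ the usual trace and $\mathrm{tr}=N^{-1}\mathrm{Tr}$ on $\mathbb M_N$. Put $\|W\|_2=N^{-1/2}\|W\|_{HS}$ for all matrices $W$, square or rectangular, so that $\|CWD\|_2\le\|C\|\|W\|_2\|D\|$. A \emph{Ginibre matrix} $X\in\mathbb M_N$ has independent centered complex Gaussian entries with $\mathbb E|X_{ab}|^2=1/N$.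

\subsection*{The strategy}
Suppose $\mathcal H\otimes_M\mathcal K$ is disjoint from the coarse bimodule, and let $x_1,\dots,x_m\in M$ be free generators. Disjointness yields one $\theta\in P\odot Q^{\mathrm{op}}$ with $\|\theta\|_2$ small that almost fixes all the vectors $\zeta\otimes x_j\kappa$. Weak coarseness lets us replace $\zeta$ and $\kappa$ by operators $y,z$ in a larger tracial algebra, and $\zeta\otimes x_j\kappa$ by the product $yx_jz$. Then we pass to matrices. The outer algebras $P,Q$ are modeled by \emph{deterministic} matrices, and $\theta$ becomes a deterministic operator on the $N^2$-dimensional space $\mathbb M_N$ of small normalized Hilbert--Schmidt norm; what it almost fixes lies near a deterministic subspace $F$ of dimension at most $\varepsilon N^2$. (For $\theta_n$ of Lemma~\ref{lem:central} with $\sigma=\mathrm{id}$, $F$ is the space of block diagonal matrices with $n$ blocks, of dimension $N^2/n$.) The $x_j$ are modeled by independent Ginibre matrices $X_j$. This is where two factors are needed: $\theta$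 does not involve the middle algebra $M$, so even when $P=Q=M$ the middle copy can be modeled independently of the outer ones. The matrices $Y,Z$ that model $y,z$ do depend on the $X_j$, in a way we do not control. So we must show that, with high probability, \emph{no} pair $Y,Z$ brings all the $YX_jZ$ close to $F$.

\subsection*{The exact count}
Fix a subspace $F\subset\mathbb M_N$ and ask for which tuples $(X_1,\dots,X_m)$ there are invertible $Y,Z$ with $YX_jZ\in F$ for all $j$. For $m=2$ and $F$ the diagonal matrices, of dimension only $N$, almost every pair qualifies: if $X_1$ is invertible and $Z^{-1}X_1^{-1}X_2Z$ is diagonal, take $Y=Z^{-1}X_1^{-1}$. For $m=3$ and any $F$ with $\dim F<N^2/3$, almost no triple qualifies: these triples form the image of the smooth map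
\[
GL_N\times GL_N\times F^3\to\mathbb M_N^3,\qquad(Y,Z,f_1,f_2,f_3)\mapsto(Y^{-1}f_jZ^{-1})_{j},
\]
whose source has dimension $2N^2+3\dim F<3N^2$, so the image is Lebesgue null. The pair $(Y,Z)$ costs $2N^2$ parameters once, while each new $X_j$ brings $N^2-\dim F$ new constraints.

Two things change in the actual situation. Membership in $F$ is approximate, so dimensions are replaced by covering numbers and small-ball probabilities. And $Y,Z$ need not be invertible; we only control the first two moments of $Y^*Y$ and $ZZ^*$. The first moment alone would not do: if $Y$ is $\sqrt N$ times the first diagonal matrix unit, then $\mathrm{tr}(Y^*Y)=1$ and all $YX_jZ$ lie in the $N$-dimensional space of matrices supported on the first row. A bound on $\mathrm{tr}((Y^*Y)^2)$ makes $Y$ invertible, with bounded inverse, on a subspace of dimension $k\ge N/12$. One then counts in $k\times k$ corners: four rectangular matrices cost $8kN\le96k^2$ real parameters and each $X_j$ brings about $2k^2$ constraints, which is why we take $m=100$.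

\subsection*{The approximate count}
Fix for the rest of the proof of Theorem~\ref{thm:main}
\[
m=100,\qquad\varepsilon=10^{-14},\qquad r=10^{-6}.
\]
Let $F\subset\mathbb M_N$ be a complex subspace and $E_F$ the orthogonal projection onto it for $\|\cdot\|_2$. Call $(X_1,\dots,X_m)\in\mathbb M_N^m$ \emph{$F$-compressible} if there are $Y,Z\in\mathbb M_N$ such that
\begin{enumerate}
\item[(C1)] $\mathrm{tr}(Y^*Y)\ge\frac34$, $\mathrm{tr}((Y^*Y)^2)\le3$, $\mathrm{tr}(ZZ^*)\ge\frac34$, $\mathrm{tr}((ZZ^*)^2)\le3$;
\item[(C2)] the matrices $W_j=YX_jZ$ satisfy $\|W_j\|_2\le2$ and $\|W_j-E_FW_j\|_2\le r$ for all $j$;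
\item[(C3)] $\|X_j\|_2\le2$ for all $j$.
\end{enumerate}

\begin{proposition}\label{prop:count}
Let $N\ge1$ and $\dim_{\mathbb C}F\le\varepsilon N^2$. There is a Borel set $\Omega\subset\mathbb M_N^m$ containing all $F$-compressible tuples such that $m$ independent Ginibre matrices satisfy $\mathbb P\big((X_1,\dots,X_m)\in\Omega\big)\le10^{-29}$.
\end{proposition}

\begin{proof}
Let $k=\lceil N/12\rceil$, so $N\le12k$.

\emph{Inverting $Y$ and $Z$ on a corner.} Let $(X_j)$ be $F$-compressible and $p'=1_{[1/4,\infty)}(Y^*Y)$. Since $\mathrm{tr}(Y^*Y(1-p'))\le\frac14$, we have $\mathrm{tr}(Y^*Yp')\ge\frac12$, and the Cauchy--Schwarz inequality gives $\frac14\le\mathrm{tr}((Y^*Y)^2)\,\mathrm{tr}(p')\le3\,\mathrm{tr}(p')$. So the rank of $p'$ is at least $N/12$, hence at least $k$. The same computation with $ZZ^*$ shows that $q'=1_{[1/4,\infty)}(ZZ^*)$ has rank at least $k$. Let $h(s)=1/s$ for $s\ge\frac14$ and $h(s)=0$ otherwise; then $sh(s)=1_{[1/4,\infty)}(s)$ and $sh(s)^2\le4$. Choose $U\in\mathbb M_{k\times N}$ with $UU^*=1_k$,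 $U^*U\le p'$, and $V\in\mathbb M_{N\times k}$ with $V^*V=1_k$, $VV^*\le q'$. Put $Y'=Uh(Y^*Y)Y^*$ and $Z'=Z^*h(ZZ^*)V$. Then $\|Y'\|,\|Z'\|\le2$, $Y'Y=Up'=U$, $ZZ'=q'V=V$, and therefore
\begin{equation}\label{eq:corner}
UX_jV=Y'W_jZ'\qquad(j=1,\dots,m).
\end{equation}

\emph{Nets.} Let $\Sigma$ be a subset of the ball of radius $2$ about $0$ in a real normed space of dimension $d$. A maximal subset of $\Sigma$ with mutual distances greater than $r$ is an $r$-net of $\Sigma$ contained in $\Sigma$. The balls of radius $r/2$ about its points are disjoint and lie in the ball of radius $2+r/2$, so it has at most $(1+4/r)^d\le(5/r)^d$ points. Fix such nets, in operator norm, for the co-isometries in $\mathbb M_{k\times N}$, the isometries in $\mathbb M_{N\times k}$, and the balls of radius $2$ of $\mathbb M_{k\times N}$ and $\mathbb M_{N\times k}$ (each time $d=2kN$), and, in $\|\cdot\|_2$, for the ball of radius $2$ of $F$ ($d\le2\varepsilon N^2$). Choose net points $\tilde U,\tilde V,\tilde Y,\tilde Z$ within $r$ of $U,V,Y',Z'$ and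 $f_j$ within $r$ of $E_FW_j$, so that $\|W_j-f_j\|_2\le2r$. By (C3),
\[
\|\tilde UX_j\tilde V-UX_jV\|_2\le\|(\tilde U-U)X_j\tilde V\|_2+\|UX_j(\tilde V-V)\|_2\le 2r+2r,
\]
and by (C2), $\|Y'W_jZ'-\tilde Yf_j\tilde Z\|_2$ is at most
\[
\|(Y'-\tilde Y)W_jZ'\|_2+\|\tilde Y(W_j-f_j)Z'\|_2+\|\tilde Yf_j(Z'-\tilde Z)\|_2\le4r+8r+4r .
\]
With \eqref{eq:corner} we obtain
\begin{equation}\label{eq:net}
\|\tilde UX_j\tilde V-\tilde Yf_j\tilde Z\|_2\le20r\qquad(j=1,\dots,m).
\end{equation}
Let $\Omega$ be the union, over all choices of net points, of the closed sets defined by \eqref{eq:net}. There are at most $(5/r)^{8kN+2m\varepsilon N^2}$ choices.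

\emph{Small balls.} Fix net points. The map $X\mapsto\tilde UX\tilde V$ is a co-isometry $\mathbb M_N\to\mathbb M_k$ for the Hilbert--Schmidt inner products (its adjoint is $W\mapsto\tilde U^*W\tilde V^*$). So for $X$ Ginibre, $\tilde UX\tilde V$ has independent complex Gaussian entries of variance $1/N$, and its density on $\mathbb C^{k^2}$ is at most $(N/\pi)^{k^2}$. A ball of radius $\rho$ in $\mathbb C^d$ has volume $\pi^d\rho^{2d}/d!$, and $d!\ge(d/e)^d$. For fixed $W\in\mathbb M_k$, with $\rho=20r\sqrt N$,
\[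
\mathbb P\big(\|\tilde UX\tilde V-W\|_2\le20r\big)\le\Big(\frac N\pi\Big)^{k^2}\frac{\pi^{k^2}(400r^2N)^{k^2}}{(k^2)!}\le\Big(400e\,r^2\frac{N^2}{k^2}\Big)^{k^2}\le(400r)^{2k^2},
\]
because $N/k\le12$ and $144e<400$. The $X_j$ are independent, so \eqref{eq:net} has probability at most $(400r)^{2mk^2}$.

\emph{Union bound.} We have $8kN\le96k^2$, $2m\varepsilon N^2\le28800\,\varepsilon k^2\le k^2$ and $2m=200$. Hence
\[
\mathbb P(\Omega)\le(5/r)^{97k^2}(400r)^{200k^2}=\big(5^{97}\,400^{200}\,r^{103}\big)^{k^2}.
\]
Since $97\log_{10}5+200\log_{10}400<68+521=589$ and $r^{103}=10^{-618}$, this is at most $10^{-29k^2}\le10^{-29}$.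
\end{proof}

\section{Choosing and approximating vectors}\label{sec:vectors}

We begin the proof of Theorem~\ref{thm:main}.

\subsection*{Reduction to $p=1$}
As $M$ is a II$_1$ factor, $1=\sum_iv_i^*v_i$ for finitely many partial isometries $v_i\in M$ with $v_iv_i^*\le p$: split $1$ into projections of trace at most $\tau(p)$. Since $\xi=\sum_i(\xi v_i^*)v_i$ with $\xi v_i^*\in\mathcal Hp$, and $\eta=\sum_iv_i^*(v_i\eta)$ with $v_i\eta\in p\mathcal K$, the bimodules $\mathcal Hp$ and $p\mathcal K$ are nonzero, and they are weakly coarse by Lemma~\ref{lem:perm}(a). Give $pMp$ the trace $\tau_p=\tau/\tau(p)$. A vector $\xi\in\mathcal Hp$ is right bounded over $pMp$ if and only if it is over $M$, since $\|\xi x\|^2=\langle\xi\,pxx^*p,\xi\rangle$. For two such vectors, $g=L_{\xi'}^*L_\xi\in M$ is determined by $\tau(gx)=\langle\xi x,\xi'\rangle=\langle\xi pxp,\xi'\rangle$; so $g=pgp$, and the corresponding element over $(pMp,\tau_p)$ is $\tau(p)g$. Thus $\xi\otimes\eta\mapsto\tau(p)^{1/2}\,\xi\otimes\eta$ is a bimodular isometry $\mathcal Hp\otimes_{pMp}p\mathcal K\to\mathcal H\otimes_M\mathcal K$.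 It is onto, because $\xi\otimes\eta=\sum_i\xi v_i^*\otimes v_i\eta$. So we may replace $M$ by the II$_1$ factor $pMp$ and assume $M=M_1*L\mathbb F_{200}$.

A \emph{semicircular} element is a self-adjoint $s$ with distribution $\frac1{2\pi}\sqrt{4-\lambda^2}\,d\lambda$ on $[-2,2]$, and a \emph{circular} element is $c=(s+is')/\sqrt2$ with $s,s'$ free semicircular; it satisfies $\tau(c^*c)=1$. A semicircular element generates a diffuse abelian algebra, which is isomorphic to $L\mathbb Z$ as a tracial algebra. Hence $L\mathbb F_{200}=(L\mathbb Z)^{*200}$ is generated by $200$ free semicircular elements, and $M$ is generated by $M_1$ and a $*$-free family $x_1,\dots,x_m$ of circular elements, $*$-free from $M_1$. Let $M_0\subset M$ be the weak*-dense unital $*$-algebra generated by $M_1$ and $x_1,\dots,x_m$.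

\subsection*{Balanced vectors}
Condition (C1) will come from unit vectors $\zeta$ for which $\Phi_\zeta(1)$ and $\Psi_\zeta(1)$, both of trace $1$, have norm close to $1$. On the side of the factor $M$ we average, using Dixmier's theorem: for $b$ in a finite factor $M$, the scalar $\tau(b)1$ lies in the norm-closed convex hull of $\{u^*bu:u\in M\text{ unitary}\}$. The algebra $P$ need not be a factor, so on that side we cut by a spectral projection.

\begin{lemma}\label{lem:balanced}
There are a nonzero projection $e\in P$, an integer $l$ and a bi-bounded unit vector $\zeta$ in the $ePe$-$M$ bimodule $(e\mathcal H)^{\oplus l}$ with $\|\Phi_\zeta(1)\|\le1.1$ and $\|\Psi_\zeta(1)\|\le1.1$, for the normalized trace on $ePe$. There are also $0\neq f\in Q$, $l'$ and a bi-bounded unit vector $\kappa$ in the $M$-$fQf$ bimodule $(\mathcal Kf)^{\oplus l'}$ with $\|\Phi_\kappa(1)\|\le1.1$ and $\|\Psi_\kappa(1)\|\le1.1$.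
\end{lemma}

\begin{proof}
Let $\xi\in\mathcal H$ be nonzero and bi-bounded, and $a=\Psi_\xi(1)\ge0$, which is nonzero as $\tau(a)=\|\xi\|^2$. Countably many intervals $[c,1.1c]$ cover $(0,\infty)$, so $e=1_{[c,1.1c]}(a)\neq0$ for some $c>0$. Then $\|e\xi\|^2=\tau(ea)\ge c\tau(e)$. Put $\zeta_0=e\xi/\|e\xi\|$. For $\alpha\in ePe$ we have $\langle\alpha\zeta_0,\zeta_0\rangle=\tau(\alpha\,eae)/\|e\xi\|^2$, so for the normalized trace $\Psi_{\zeta_0}(1)=eae\,\tau(e)/\|e\xi\|^2\le1.1e$. Let $b=\Phi_{\zeta_0}(1)\in M_+$, of trace $1$. Take a convex combination of unitary conjugates of $b$ within $0.05$ of $1$, perturb the weights to rational ones with common denominator $l$, and repeat the unitaries accordingly. This gives unitaries $u_1,\dots,u_l$ with $\|\frac1l\sum_ju_j^*bu_j-1\|\le0.1$. For $\zeta=l^{-1/2}\bigoplus_j\zeta_0u_j$, \eqref{eq:cov} gives $\Phi_\zeta(1)=\frac1l\sum_ju_j^*bu_j$ and $\Psi_\zeta(1)=\Psi_{\zeta_0}(1)$. For $\kappa$, apply this to $\mathcal K$ viewed as a $Q^{\mathrm{op}}$-$M^{\mathrm{op}}$ bimodule, which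 exchanges $\Phi$ and $\Psi$.
\end{proof}

\subsection*{What disjointness gives}

\begin{lemma}\label{lem:theta}
Let $\mathcal J$ be a $P$-$Q$ bimodule with $\mathrm{Hom}(\mathcal J,L^2P\otimes L^2Q)=0$, let $e\in P$, $f\in Q$ be nonzero projections and $l''$ an integer. For all $\xi_1,\dots,\xi_m\in(e\mathcal Jf)^{\oplus l''}$ there is $\theta\in ePe\odot(fQf)^{\mathrm{op}}$ with $\|\xi_j-\theta\xi_j\|<\varepsilon$ for all $j$ and $\|\theta\|_2<\varepsilon$, for the normalized traces of $ePe$ and $fQf$.
\end{lemma}

\begin{proof}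
Let $\mathcal C=L^2P\otimes L^2Q$ and let $\mathcal B$ be the image of $P\odot Q^{\mathrm{op}}$ in $B(\mathcal J^{\oplus l''}\oplus\mathcal C)$. The off-diagonal blocks of an operator in $\mathcal B'$ are bimodular maps between $\mathcal J^{\oplus l''}$ and $\mathcal C$, and these vanish (take adjoints for maps out of $\mathcal C$). So $1\oplus0\in\mathcal B''$, and by the bicommutant theorem a net $\theta'$ in $P\odot Q^{\mathrm{op}}$ converges strongly to $1\oplus0$. Let $g=e\otimes f^{\mathrm{op}}$ and $\theta=g\theta'g\in ePe\odot(fQf)^{\mathrm{op}}$. Then $\theta\xi_j=g\theta'\xi_j\to\xi_j$ and $\|\theta\|_2=(\tau(e)\tau(f))^{-1/2}\|g\theta'(\hat e\otimes\hat f)\|\to0$.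
\end{proof}

\subsection*{What weak coarseness gives}
We want families $t$ with $\Phi_t,\Psi_t$ close to $\Phi_\zeta,\Psi_\zeta$. The definition gives weak convergence only, while \eqref{eq:fusion} multiplies an element $\Phi_\zeta(\alpha)$ by an element $\Psi_\kappa(\beta)$, so we need convergence in $\|\cdot\|_2$. Convexity upgrades weak to $\|\cdot\|_1$-convergence, and a spectral cut upgrades $\|\cdot\|_1$ to $\|\cdot\|_2$. We also need the coefficients in $M$ to be polynomials in $M_1$ and the $x_j$, so that they have matrix models built from the same $X_j$. The lemma is stated for two arbitrary tracial algebras, as it will be used for both $\zeta$ and $\kappa$.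

\begin{lemma}\label{lem:approx}
Let $S,T$ be tracial, $S_0\subset S$ and $T_0\subset T$ weak*-dense unital $*$-subalgebras, and $\zeta$ a bi-bounded unit vector of a weakly coarse $S$-$T$ bimodule with $\|\Phi_\zeta(1)\|,\|\Psi_\zeta(1)\|\le1.1$. For all finite sets $\mathcal F\subset S$, $\mathcal G\subset T$ and $\nu_0>0$ there is a family $t$ in $S_0\odot T_0$ with
\[
\|\Phi_t(\alpha)-\Phi_\zeta(\alpha)\|_2<\nu_0\quad(\alpha\in\mathcal F),\qquad\|\Psi_t(\beta)-\Psi_\zeta(\beta)\|_2<\nu_0\quad(\beta\in\mathcal G).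
\]
\end{lemma}

\begin{proof}
We may assume $1\in\mathcal F$ and $1\in\mathcal G$. By Kaplansky's density theorem, every self-adjoint contraction of $S$ is a $\|\cdot\|_2$-limit of self-adjoint contractions in the norm closure of $S_0$, hence (approximate in norm, and divide by the norm when it exceeds $1$) in $S_0$; likewise for $T_0$. In particular $S_0\odot T_0$ is dense in $L^2S\otimes L^2T$.

\emph{Step 1: approximation in $\|\cdot\|_1$.} By weak coarseness, $\omega_\zeta=\langle\,\cdot\,\zeta,\zeta\rangle$ is a state of $\mathcal A=S\otimes_{\min}T^{\mathrm{op}}$. The states $\omega_t$, for families $t$ in $S_0\odot T_0$ with $\|t\|=1$, form a convex set: concatenating $\sqrt\mu\,t$ and $\sqrt{1-\mu}\,t'$ gives $\mu\omega_t+(1-\mu)\omega_{t'}$. If $\omega_\zeta$ were not in its weak* closure, the Hahn--Banach theorem would give $h=h^*\in\mathcal A$ with $\omega_\zeta(h)>\sup_t\omega_t(h)$. But $\mathcal A$ acts faithfully on $L^2S\otimes L^2T$, so the supremum is the top of the spectrum of $h$, which dominates $\omega_\zeta(h)$.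 Now consider the points $\big((\Phi_t(\alpha))_{\alpha\in\mathcal F},(\Psi_t(\beta))_{\beta\in\mathcal G}\big)$ of the Banach space $L^1(T)^{\mathcal F}\times L^1(S)^{\mathcal G}$. They form a convex set, again by concatenation. By \eqref{eq:coef}, $\tau(\Phi_t(\alpha)\beta')=\omega_t(\alpha\otimes\beta'^{\mathrm{op}})$ and $\tau(\alpha'\Psi_t(\beta))=\omega_t(\alpha'\otimes\beta^{\mathrm{op}})$, so the point defined by $\zeta$ lies in the weak closure of this convex set, which is its norm closure. Thus for each $\nu\in(0,1)$ there is a unit family $t$ with all $\|\cdot\|_1$-errors less than $\nu$.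

\emph{Step 2: cutting.} Let $b=\Phi_t(1)$ and $q_1=1_{[0,2]}(b)\in T$. Then
\[
2\tau(1-q_1)\le\tau((1-q_1)b)\le\nu+\tau((1-q_1)\Phi_\zeta(1))\le\nu+1.1\,\tau(1-q_1),
\]
so $\tau(1-q_1)\le2\nu$ and $\|t-tq_1\|^2=\tau((1-q_1)b)\le4\nu$. Let $a=\Psi_{tq_1}(1)=\Psi_t(q_1)\le\Psi_t(1)$ and $q_2=1_{[0,2]}(a)\in S$. Then
\[
2\tau(1-q_2)\le\tau((1-q_2)a)\le\tau((1-q_2)\Psi_t(1))\le\nu+1.1\,\tau(1-q_2),
\]
so $\tau(1-q_2)\le2\nu$ and $\|tq_1-q_2tq_1\|^2=\tau((1-q_2)a)\le4\nu$. The family $t'=q_2tq_1$ has $\|t'\|\le1$ and $\|t-t'\|\le4\sqrt\nu$. By \eqref{eq:cov}, $\Phi_{t'}(1)=q_1\Phi_t(q_2)q_1\le q_1bq_1\le2$ and $\Psi_{t'}(1)=q_2aq_2\le2$. Moreover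
\[
\|\Phi_{t'}(\alpha)-\Phi_t(\alpha)\|_1=\sup_{\|\beta\|\le1}|\langle\alpha t'\beta,t'\rangle-\langle\alpha t\beta,t\rangle|\le2\|\alpha\|\,\|t-t'\|\le8\sqrt\nu\,\|\alpha\|.
\]
For $\alpha\in\mathcal F$, the difference $\delta=\Phi_{t'}(\alpha)-\Phi_\zeta(\alpha)$ therefore has $\|\delta\|_1\le\nu+8\sqrt\nu\|\alpha\|$ and $\|\delta\|\le3.1\|\alpha\|$, and $\|\delta\|_2^2\le\|\delta\|_1\|\delta\|$. The same three bounds hold for $\Psi_{t'}(\beta)-\Psi_\zeta(\beta)$, $\beta\in\mathcal G$, with the roles of $\alpha,\beta$ exchanged. For $\nu$ small, all $\|\cdot\|_2$-errors of $t'$ are below $\nu_0/2$.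

\emph{Step 3: returning to $S_0\odot T_0$.} Fix $t,q_1,q_2$, and take self-adjoint contractions $a_n\in S_0$, $b_n\in T_0$ with $a_n\to q_2$ and $b_n\to q_1$ in $\|\cdot\|_2$. The family $a_ntb_n$ lies in $S_0\odot T_0$, and by \eqref{eq:family}
\[
\Phi_{a_ntb_n}(\alpha)=\sum_{k,i,i'}\tau(u_{ik}^*a_n\alpha a_nu_{i'k})\,b_nv_{ik}^*v_{i'k}b_n .
\]
In this finite sum the scalars converge, and $\|b_nwb_n-q_1wq_1\|_2\le2\|w\|\|b_n-q_1\|_2$; so it tends to $\Phi_{t'}(\alpha)$ in $\|\cdot\|_2$. The formula for $\Psi_{a_ntb_n}(\beta)$ has the same shape with $a_n$ and $b_n$ exchanged. Take $n$ large.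
\end{proof}

\section{Realizing the vectors as operators in a free product}\label{sec:free}

A family $t$ lives in a multiple of a tensor product, and matrices model algebras, not tensor products of Hilbert spaces. A circular element $c$ free from everything else converts one into the other: $\hat u\otimes\hat v\mapsto ucv$ is isometric. Under this map fusion becomes multiplication.

We use the formula \cite[Theorem 14.4]{NS}: if $\{g_1,\dots,g_n\}$ and $\{w_1,\dots,w_n\}$ are free, then
\[
\tau(g_1w_1\cdots g_nw_n)=\sum_{\pi\in NC(n)}\kappa_\pi[g_1,\dots,g_n]\,\tau_{K(\pi)}[w_1,\dots,w_n].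
\]
Here $\pi$ runs over the non-crossing partitions of $\{1,\dots,n\}$; $\kappa_\pi$ and $\tau_{K(\pi)}$ are the products, over blocks, of free cumulants and of traces of ordered products; and the Kreweras complement $K(\pi)$ is the coarsest partition of the positions of the $w_i$, in the word $g_1w_1\cdots g_nw_n$, that does not cross $\pi$. For a $*$-free circular family $(c_k)$, the only nonzero free cumulants of the $c_k,c_k^*$ are $\kappa_2(c_k^*,c_k)=\kappa_2(c_k,c_k^*)=1$, so only pairings contribute. Let $(c_k)$ be $*$-free from a von Neumann algebra $\mathcal D$. For $n=2$ the pairing $\{1,2\}$ separates $w_1$ from $w_2$, so $\tau(c_k^*w_1c_{k'}w_2)=\delta_{kk'}\tau(w_1)\tau(w_2)=\tau(c_kw_1c_{k'}^*w_2)$, that is,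
\begin{equation}\label{eq:two}
E_{\mathcal D}(c_k^*wc_{k'})=E_{\mathcal D}(c_kwc_{k'}^*)=\delta_{kk'}\tau(w)1\qquad(w\in\mathcal D).
\end{equation}
For $n=4$, the pairing $\{1,2\},\{3,4\}$ isolates $w_1$ and $w_3$ and joins $w_2$ to $w_4$, while $\{1,4\},\{2,3\}$ isolates $w_2$ and $w_4$ and joins $w_1$ to $w_3$. So for $w_i\in\mathcal D$
\begin{multline}\label{eq:four}
\tau(c_{k_1}^*w_1c_{k_2}w_2c_{k_3}^*w_3c_{k_4}w_4)\\=\delta_{k_1k_2}\delta_{k_3k_4}\tau(w_1)\tau(w_3)\tau(w_2w_4)+\delta_{k_1k_4}\delta_{k_2k_3}\tau(w_2)\tau(w_4)\tau(w_1w_3).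
\end{multline}

\begin{lemma}\label{lem:circ}
Let $S,T\subset\mathcal D$ be unital von Neumann subalgebras, $t=(\sum_iu_{ik}\otimes v_{ik})_k$ a family in $S\odot T$, and $g=\sum_{k,i}u_{ik}c_kv_{ik}$. Then $E_{\mathcal D}(g^*\alpha g)=\Phi_t(\alpha)$ for $\alpha\in S$, $E_{\mathcal D}(g\beta g^*)=\Psi_t(\beta)$ for $\beta\in T$, and
\[
\tau\big((g^*g)^2\big)=\tau\big((gg^*)^2\big)=\|\Phi_t(1)\|_2^2+\|\Psi_t(1)\|_2^2 .
\]
\end{lemma}

\begin{proof}
Expanding $g^*\alpha g=\sum v_{ik}^*\,c_k^*(u_{ik}^*\alpha u_{i'k'})c_{k'}\,v_{i'k'}$ and $g\beta g^*=\sum u_{i'k'}\,c_{k'}(v_{i'k'}\beta v_{ik}^*)c_k^*\,u_{ik}^*$, we get the first two identities from \eqref{eq:two} and \eqref{eq:family}. For the last one write $u_1,v_1,\dots$ for $u_{i_1k_1},v_{i_1k_1},\dots$, so that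
\[
\tau((g^*g)^2)=\sum\tau\big(c_{k_1}^*(u_1^*u_2)c_{k_2}(v_2v_3^*)c_{k_3}^*(u_3^*u_4)c_{k_4}(v_4v_1^*)\big).
\]
The first term of \eqref{eq:four} contributes $\sum_{k_1=k_2,\,k_3=k_4}\tau(u_1^*u_2)\tau(u_3^*u_4)\tau(v_1^*v_2v_3^*v_4)=\tau(\Phi_t(1)^2)$, and the second contributes $\sum_{k_2=k_3,\,k_1=k_4}\tau(v_2v_3^*)\tau(v_4v_1^*)\tau(u_2u_3^*u_4u_1^*)=\tau(\Psi_t(1)^2)$.
\end{proof}

For example, take the family of Proposition~\ref{prop:one} for $D$ spanned by projections $e_1,\dots,e_n$ of trace $1/n$, namely $t_k=\sqrt n\,e_k\otimes e_k$. Then $g=\sqrt n\sum_ke_kc_ke_k$ commutes with $D$, just as $\hat1\otimes_A\hat1$ commutes with $A$; its matrix model is a block diagonal Gaussian matrix, and $\tau((g^*g)^2)=2$.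

\subsection*{The choices}
Suppose that Theorem~\ref{thm:main} fails for $\mathcal H,\mathcal K$, and let $\mathcal J=\mathcal H\otimes_M\mathcal K$. Take $e,f,l,l',\zeta,\kappa$ from Lemma~\ref{lem:balanced} and let
\[
\xi_j=\zeta\otimes x_j\kappa\in(e\mathcal H)^{\oplus l}\otimes_M(\mathcal Kf)^{\oplus l'}=(e\mathcal Jf)^{\oplus ll'}.
\]
Take $\theta=\sum_s\alpha_s\otimes\beta_s^{\mathrm{op}}$ from Lemma~\ref{lem:theta}. From now on $P,Q,\mathcal H,\mathcal K$ denote $ePe$, $fQf$, $(e\mathcal H)^{\oplus l}$, $(\mathcal Kf)^{\oplus l'}$. The bimodules are weakly coarse by Lemma~\ref{lem:perm}(a). The algebras still embed in $\mathcal R^\omega$: a nonzero projection of $\mathcal R^\omega$ lifts to a sequence of nonzero projections $e_n\in\mathcal R$, and its corner is the ultraproduct of the $e_n\mathcal Re_n\cong\mathcal R$.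

Write $(1-\theta)^*(1-\theta)=\sum_i\alpha'_i\otimes\beta_i'^{\,\mathrm{op}}$. By \eqref{eq:fusion},
\begin{equation}\label{eq:before}
\tau\big(x_j^*\Phi_\zeta(1)x_j\Psi_\kappa(1)\big)=\|\xi_j\|^2\le1.21,\qquad\sum_i\tau\big(x_j^*\Phi_\zeta(\alpha_i')x_j\Psi_\kappa(\beta_i')\big)=\|\xi_j-\theta\xi_j\|^2<\varepsilon^2,
\end{equation}
where the first bound uses $\Phi_\zeta(1),\Psi_\kappa(1)\le1.1$ and $\tau(x_j^*x_j)=1$. Only now, with $\theta$ fixed, do we apply Lemma~\ref{lem:approx}: to $\zeta$ with $S_0\odot T_0=P\odot M_0$, $\mathcal F=\{1\}\cup\{\alpha'_i\}$, $\mathcal G=\{1\}$, and to $\kappa$ with $S_0\odot T_0=M_0\odot Q$, $\mathcal F=\{1\}$, $\mathcal G=\{1\}\cup\{\beta_i'\}$. This gives families $t=(\sum_iu_{ik}\otimes v_{ik})_k$ in $P\odot M_0$ and $t'=(\sum_iu'_{ik}\otimes v'_{ik})_k$ in $M_0\odot Q$, with $\nu_0$ to be fixed.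

Let $\mathcal N$ be the free product of $P\mathbin{\bar\otimes}M_1\mathbin{\bar\otimes}Q$ with the algebra generated by a $*$-free circular family $x_j$ $(j\le m)$, $c_k$, $d_k$. The tensor product serves only to place $P,M_1,Q$ in one algebra with matrix models. Freeness determines the joint distribution of $M_1$ and the $x_j$, so they generate a copy of $M$ in $\mathcal N$. Let $\mathcal D_0$ be generated by $P,M,Q$, and $\mathcal D_1$ by $\mathcal D_0$ and the $d_k$. The $d_k$ are $*$-free from $\mathcal D_0$, and the $c_k$ are $*$-free from $\mathcal D_1$. Put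
\[
y=\sum_{k,i}u_{ik}c_kv_{ik},\qquad z=\sum_{k,i}u'_{ik}d_kv'_{ik}\in\mathcal D_1 .
\]
View $L^2\mathcal N$ as a $P$-$Q$ bimodule. For $x\in M$, $\alpha\in P$, $\beta\in Q$, Lemma~\ref{lem:circ} for $y$ over $\mathcal D_1$ and then for $z$ over $\mathcal D_0$ gives
\begin{equation}\label{eq:model}
\langle\alpha(yxz)\beta,yxz\rangle=\tau\big(x^*\,y^*\alpha y\,x\,z\beta z^*\big)=\tau\big(x^*\Phi_t(\alpha)x\,z\beta z^*\big)=\tau\big(x^*\Phi_t(\alpha)\,x\,\Psi_{t'}(\beta)\big),
\end{equation}
which is \eqref{eq:fusion} with $t,t'$ in place of $\zeta,\kappa$. So $\|yx_jz\|_2^2$ and $\|yx_jz-\theta(yx_jz)\|_2^2$ are given by the left sides of \eqref{eq:before} with $\Phi_t,\Psi_{t'}$ in place of $\Phi_\zeta,\Psi_\kappa$. These are finite sums, and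
\[
|\tau(x^*axb)-\tau(x^*a'xb')|\le\|x\|^2\big(\|a-a'\|_2\|b\|_2+\|a'\|_2\|b-b'\|_2\big).
\]
Also $\tau(y^*y)=\tau(\Phi_t(1))\ge1-\nu_0$, $\tau(zz^*)=\tau(\Psi_{t'}(1))\ge1-\nu_0$, and $\tau((y^*y)^2)$, $\tau((zz^*)^2)$ are at most $2(1.1+\nu_0)^2$, where $2\cdot1.1^2=2.42$. For $\nu_0$ small enough we obtain, for all $j\le m$,
\begin{equation}\label{eq:strict}
\begin{gathered}
\tau(y^*y)>\tfrac34,\qquad\tau((y^*y)^2)<3,\qquad\tau(zz^*)>\tfrac34,\qquad\tau((zz^*)^2)<3,\\
\|yx_jz\|_2<2,\qquad\Big\|yx_jz-\sum_s\alpha_s\,yx_jz\,\beta_s\Big\|_2<\varepsilon,\qquad\|x_j\|_2=1<2 .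
\end{gathered}
\end{equation}

\section{Matrix models and the end of the proof}\label{sec:matrices}

Write each $v_{ik}$ and $u'_{ik}$ as a fixed $*$-polynomial in the $x_j$ and finitely many elements of $M_1$. Then \eqref{eq:strict} is a finite list of strict inequalities for traces of $*$-polynomials in the $x_j,c_k,d_k$ and a finite set $\mathcal E$ of elements of $P\cup M_1\cup Q$ containing the $\alpha_s,\beta_s$.

\begin{lemma}\label{lem:micro}
There are matrices $\gamma^{(N)}\in\mathbb M_N$ $(\gamma\in\mathcal E,\ N\ge1)$, uniformly bounded in norm, such that the normalized trace of every word in the $\gamma^{(N)}$ and their adjoints converges, as $N\to\infty$, to the trace of the corresponding word in $P\mathbin{\bar\otimes}M_1\mathbin{\bar\otimes}Q$.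
\end{lemma}

\begin{proof}
Recall that $\mathcal R^\omega$ is the quotient of the bounded sequences in $\mathcal R$ by those with $\lim_\omega\|\cdot\|_2=0$, with trace $\lim_\omega\tau$, and that $\mathcal R$ is the weak closure of an increasing union of matrix algebras $\mathbb M_{2^i}$. Consider the elements of $\mathcal E$ in $P\subset\mathcal R^\omega$ and fix bounded representing sequences, with bound $C$. For each $l$ some term of these sequences reproduces the traces of the finitely many words of length at most $l$ up to $1/l$. Apply $E_{\mathbb M_{2^i}}$, which does not increase norms and tends to the identity in $\|\cdot\|_2$. A change by $\delta$ in $\|\cdot\|_2$ changes the trace of a word of length at most $l$ by at most $l\max(C,1)^{l}\delta$, so for $i$ large we get matrices with error at most $2/l$. Do the same for $M_1$ and $Q$, and place the three models in the three factors of a tensor product $\mathbb M_{N_l}$ of matrix algebras. The trace of a mixed word factorizes into three traces both there and in $P\mathbin{\bar\otimes}M_1\mathbin{\bar\otimes}Q$,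 so these models $\gamma_l\in\mathbb M_{N_l}$ converge as $l\to\infty$. For $N\ge N_1^2$ let $l=l(N)$ be the largest $l\le N$ with $N_l^2\le N$, so $l(N)\to\infty$, and let $\gamma^{(N)}=(\gamma_l\otimes1_{\lfloor N/N_l\rfloor})\oplus0$. The zero block has size less than $N_l\le\sqrt N$, so it does not affect the limits.
\end{proof}

Let $X_j,C_k,D_k\in\mathbb M_N$ be independent Ginibre matrices. For a Ginibre matrix $X$, the matrices $(X+X^*)/\sqrt2$ and $(X-X^*)/(i\sqrt2)$ are independent GUE matrices. Voiculescu's asymptotic freeness theorem (\cite{Voi91}, \cite{Dyk93}; \cite[Theorem 5.4.5]{AGZ}) says that independent GUE matrices, together with norm-bounded deterministic matrices converging in $*$-moments, converge in $*$-moments, in probability, to a free semicircular family free from the limit of the deterministic matrices. Hence the normalized trace of any $*$-polynomial in the $\gamma^{(N)},X_j,C_k,D_k$ converges in probability to the trace in $\mathcal N$ of the same polynomial in the $\gamma,x_j,c_k,d_k$.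

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Let $Y,Z\in\mathbb M_N$ be the random matrices given by the polynomials that define $y,z$, let $W_j=YX_jZ$, and let $\Theta$ be the deterministic operator $W\mapsto\sum_s\alpha_s^{(N)}W\beta_s^{(N)}$ on the Hilbert space $(\mathbb M_N,\|\cdot\|_2)$. By \eqref{eq:strict}, for large $N$, with probability at least $\frac12$, conditions (C1) and (C3) hold, $\|W_j\|_2\le2$, and $\|W_j-\Theta W_j\|_2\le\varepsilon$ for all $j$.

The operator $W\mapsto aWb$ on $\mathbb M_N$ has trace $\mathrm{Tr}(a)\mathrm{Tr}(b)$. Therefore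
\[
N^{-2}\,\mathrm{Tr}(\Theta^*\Theta)=\sum_{s,s'}\mathrm{tr}\big(\alpha_s^{(N)*}\alpha_{s'}^{(N)}\big)\,\mathrm{tr}\big(\beta_{s'}^{(N)}\beta_s^{(N)*}\big)\longrightarrow\sum_{s,s'}\tau(\alpha_s^*\alpha_{s'})\tau(\beta_s^*\beta_{s'})=\|\theta\|_2^2<\varepsilon^2 .
\]
Let $F$ be the range of the spectral projection $E_F=1_{(\varepsilon,\infty)}(\Theta\Theta^*)$, a deterministic subspace. For large $N$, $\varepsilon\dim F\le\mathrm{Tr}(\Theta\Theta^*)\le\varepsilon^2N^2$, so $\dim F\le\varepsilon N^2$; and $\|(1-E_F)\Theta\|\le\sqrt\varepsilon$. On the event above,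
\[
\|W_j-E_FW_j\|_2\le\|(1-E_F)(W_j-\Theta W_j)\|_2+\|(1-E_F)\Theta W_j\|_2\le\varepsilon+2\sqrt\varepsilon\le3\cdot10^{-7}\le r .
\]
So (C2) holds too, and on an event of probability at least $\frac12$ the tuple $(X_1,\dots,X_m)$ is $F$-compressible. This contradicts Proposition~\ref{prop:count}.
\end{proof}

To summarize the use of the hypotheses: factoriality of $M$ enters the reduction to $p=1$ and Lemma~\ref{lem:balanced}; weak coarseness enters only Step~1 of Lemma~\ref{lem:approx}; embeddability in $\mathcal R^\omega$ enters only Lemma~\ref{lem:micro}; and the free factor $L\mathbb F_{200}$ supplies the $100$ independent Ginibre matrices of Proposition~\ref{prop:count}.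

\section{Free group factors and representations of free groups}\label{sec:corollaries}

\begin{lemma}\label{lem:apply}
For $2\le n\le\infty$, Theorem~\ref{thm:main} applies with $P=Q=M=L\mathbb F_n$.
\end{lemma}

\begin{proof}
Free groups are residually finite. So for $\Gamma=\mathbb F_j$, $1\le j\le\infty$, there are finite quotients $\Gamma_i$ in which each $\gamma\neq e$ has nontrivial image for $i$ large. The regular representations of the $\Gamma_i$, placed in $\mathcal R$, define a homomorphism from $\Gamma$ to the unitary group of $\mathcal R^\omega$ with trace $\delta_{\gamma,e}$, hence an embedding $L\Gamma\subset\mathcal R^\omega$. For $n=\infty$, $L\mathbb F_\infty\cong L\mathbb F_\infty*L\mathbb F_{200}$ and $p=1$. For $n<\infty$, Voiculescu \cite{Voi90} proved $L\mathbb F_n\cong\mathbb M_k\otimes L\mathbb F_{1+k^2(n-1)}$. With $k=15$ we have $1+225(n-1)\ge226$, and for $p$ corresponding to a minimal projection of $\mathbb M_{15}$ we get $pMp\cong L\mathbb F_{225(n-1)-199}*L\mathbb F_{200}$.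
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ozawa}]
The case $k=2$ is Theorem~\ref{thm:main}. Suppose $0\ne T\in\mathrm{Hom}(\mathcal H^{\otimes_Mk},L^2M\otimes L^2M)$ and let $\mathcal J_0\neq0$ be the orthogonal complement of $\ker T$. By polar decomposition, $\mathcal J_0$ is isomorphic to a sub-bimodule of $L^2M\otimes L^2M$. So $\mathcal J_0\otimes_M\mathcal H$ is a sub-bimodule of $\mathcal H^{\otimes_M(k+1)}$ that embeds in $(L^2M\otimes L^2M)\otimes_M\mathcal H\cong L^2M\otimes\mathcal H$. Every right $M$-module embeds in a multiple of $L^2M_M$, so $L^2M\otimes\mathcal H$ embeds in a multiple of the coarse bimodule. Finally $\mathcal J_0\otimes_M\mathcal H\neq0$. Indeed, take nonzero bi-bounded $\xi\in\mathcal J_0$ and $\eta\in\mathcal H$, and let $a=\Phi_\xi(1)$, $b=\Psi_\eta(1)$. If $\|\xi\otimes u\eta\|^2=\tau(u^*aub)$ vanished for all unitaries $u\in M$, Dixmier's theorem would give $0=\tau(a)\tau(b)=\|\xi\|^2\|\eta\|^2$. Projecting $\mathcal H^{\otimes_M(k+1)}$ onto $\mathcal J_0\otimes_M\mathcal H$, embedding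 in the multiple of the coarse bimodule and projecting onto a suitable summand gives a nonzero map.
\end{proof}

Let now $\Gamma=\mathbb F_n$ and $M=L\Gamma$, generated by the unitaries $\lambda_g$ on $L^2M=\ell^2\Gamma$, where $\hat\lambda_g=\delta_g$; write $g\xi h$ for $\lambda_g\xi\lambda_h$ and $\hat x=\sum_gx_g\delta_g$. A unitary representation $(\pi,\mathcal V)$ is \emph{weakly contained} in $\lambda$ if each function $\langle\pi(\cdot)v,v\rangle$ can be approximated on finite subsets of $\Gamma$ by finite sums of functions $\langle\lambda(\cdot)\eta,\eta\rangle$. \emph{Fell absorption} is the identity $U_\pi(\lambda_g\otimes1)U_\pi^*=\lambda_g\otimes\pi(g)$ for the unitary $U_\pi(\delta_h\otimes v)=\delta_h\otimes\pi(h)v$ of $\ell^2\Gamma\otimes \mathcal V$. Let $\mathcal H_\pi=\ell^2\Gamma\otimes\mathcal V$ with left action $x\mapsto U_\pi(x\otimes1)U_\pi^*$ and the right action of $M$ on $\ell^2\Gamma$. Thus $g(\delta_s\otimes v)h=\delta_{gsh}\otimes\pi(g)v$, and $\mathcal H_{\oplus\pi_i}=\bigoplus_i\mathcal H_{\pi_i}$.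

\begin{lemma}\label{lem:Hpi}
\begin{enumerate}
\item[(a)] $\mathcal H_\lambda\cong L^2M\otimes L^2M$ and $\mathcal H_\pi\otimes_M\mathcal H_{\pi'}\cong\mathcal H_{\pi\otimes\pi'}$.
\item[(b)] If $\pi$ is weakly contained in $\lambda$, then $\mathcal H_\pi$ is weakly coarse.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The unitary $\delta_s\otimes\delta_h\mapsto\delta_h\otimes\delta_{h^{-1}s}$ sends $\delta_{gsg'}\otimes\delta_{gh}$ to $\delta_{gh}\otimes\delta_{h^{-1}sg'}$, so it is bimodular from $\mathcal H_\lambda$ to the coarse bimodule. Next, $L_{\delta_e\otimes v'}^*L_{\delta_e\otimes v}=\langle v,v'\rangle1$, so $v\otimes\eta\mapsto(\delta_e\otimes v)\otimes_M\eta$ is a right $M$-linear isometry $\mathcal V\otimes\mathcal H_{\pi'}\to\mathcal H_\pi\otimes_M\mathcal H_{\pi'}$. It is onto, since the right bounded vectors $(\delta_e\otimes v)h$ span a dense subspace of $\mathcal H_\pi$. As $g(\delta_e\otimes v)=(\delta_e\otimes\pi(g)v)g$, the left action of $g$ becomes $\pi(g)\otimes\lambda_g\otimes\pi'(g)$ on $\mathcal V\otimes\ell^2\Gamma\otimes\mathcal V'$.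 This is $\mathcal H_{\pi\otimes\pi'}$ after a flip.

(b) Decomposing $\pi$ into cyclic representations and using Lemma~\ref{lem:perm}(a), we may assume that $\pi$ has a cyclic unit vector $v$. Let $\varphi(g)=\langle\pi(g)v,v\rangle$ and $\zeta=\delta_e\otimes v$. The vectors $g\zeta h=\delta_{gh}\otimes\pi(g)v$ span a dense subspace. We have $\|x\zeta\|=\|(x\otimes1)(\delta_e\otimes v)\|=\|x\|_2$, $\|\zeta w\|=\|w\|_2$, and $\langle g\zeta h,\zeta\rangle=\delta_{gh,e}\,\varphi(g)$. By $\|\cdot\|_2$-continuity in each variable,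
\begin{equation}\label{eq:fourier}
\langle x\zeta w,\zeta\rangle=\sum_g\varphi(g)\,x_g\,w_{g^{-1}}\qquad(x,w\in M).
\end{equation}
Since $\Gamma$ is countable, $\varphi$ is the pointwise limit of a sequence $\varphi_i=\langle\lambda^{\oplus n_i}(\cdot)\eta_i,\eta_i\rangle$; as $\varphi_i(e)\to1$ we may normalize $\|\eta_i\|=1$, so $|\varphi_i|\le1$. Formula \eqref{eq:fourier} holds for $\delta_e\otimes\eta_i\in\mathcal H_\lambda^{\oplus n_i}$ with $\varphi_i$ in place of $\varphi$, and $\sum_g|x_g||w_{g^{-1}}|\le\|x\|_2\|w\|_2$. Dominated convergence, (a) and Lemma~\ref{lem:perm}(b) finish the proof.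
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:group}]
By Lemmas~\ref{lem:apply} and~\ref{lem:Hpi} and Theorem~\ref{thm:main} there is a nonzero bimodular map $T:\mathcal H_{\pi\otimes\pi'}\to L^2M\otimes L^2M$. The subspace $\delta_e\otimes\mathcal V\otimes\mathcal V'$ generates $\mathcal H_{\pi\otimes\pi'}$ under the right action, so $T$ does not vanish on it. Since $g(\delta_e\otimes\chi)g^{-1}=\delta_e\otimes(\pi\otimes\pi')(g)\chi$, the map $\chi\mapsto T(\delta_e\otimes\chi)$ is a nonzero intertwiner from $\pi\otimes\pi'$ to the representation $\xi\otimes\eta\mapsto g\xi\otimes\eta g^{-1}$ on $\ell^2\Gamma\otimes\ell^2\Gamma$. The latter is the tensor product of $\lambda$ with a unitary representation, hence a multiple of $\lambda$ by Fell absorption. Composing with the projection onto a suitable summand gives a nonzero intertwiner to $\lambda$.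
\end{proof}

\begin{thebibliography}{9}

\bibitem{AGZ} Anderson, Guionnet and Zeitouni, \emph{An Introduction to Random Matrices}.

\bibitem{Dyk93} Dykema, 1993.

\bibitem{AIM} \emph{Free Analysis}, \texttt{https://github.com/davidfarmer/AIMProblemLists}.

\bibitem{NS} Nica and Speicher, \emph{Lectures on the Combinatorics of Free Probability}.

\bibitem{Voi90} Voiculescu, \emph{Circular and semicircular systems and free product factors}, 1990.

\bibitem{Voi91} Voiculescu, 1991.

\end{thebibliography}
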